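# Even theta functions, Kummer manifolds, and the growth of $h^0(K_X+mL)$

## 1. A line bundle $M$ such that all sections of $M$ and of $M^2$ are even

Let $\tau=T+iY$ be a symmetric complex $n\times n$ matrix with $T,Y$ real and $Y$ positive definite. Put $\Lambda=\tau\mathbb Z^n+\mathbb Z^n\subset\mathbb C^n$. This is a lattice because $Y$ is invertible. Let $B=\mathbb C^n/\Lambda$. For $a,b\in\mathbb Z^n$ define
$$e_{\tau a+b}(z)=\exp(-\pi i\,a^t\tau a-2\pi i\,a^tz).\tag{1}$$
For $\lambda=\tau a+b$ and $\mu=\tau a'+b'$, the exponent of $e_\lambda(z+\mu)e_\mu(z)$ is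
$$-\pi i\,a^t\tau a-2\pi i\,a^t(z+\tau a'+b')-\pi i\,a'^t\tau a'-2\pi i\,a'^tz .$$
Since $\tau$ is symmetric, this equals $-\pi i(a+a')^t\tau(a+a')-2\pi i(a+a')^tz-2\pi i\,a^tb'$, and $a^tb'$ is an integer. Hence $e_{\lambda+\mu}(z)=e_\lambda(z+\mu)e_\mu(z)$. So the formula $\lambda\cdot(z,v)=(z+\lambda,e_\lambda(z)v)$ is an action of $\Lambda$ on $\mathbb C^n\times\mathbb C$, and the quotient is a line bundle $M$ on $B$. A section of $M^m$ is a holomorphic function $f$ on $\mathbb C^n$ with $f(z+\lambda)=e_\lambda(z)^mf(z)$ for all $\lambda\in\Lambda$.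

**Lemma 1.** $h^0(B,M)=1$, and all sections of $M$ and of $M^2$ are even functions.

**Proof.** Take $f\in H^0(B,M^m)$. Since $e_b=1$ for $b\in\mathbb Z^n$, $f$ is periodic under $\mathbb Z^n$, so $f=\sum_{\nu\in\mathbb Z^n}c_\nu e^{2\pi i\nu^tz}$. In the equation $f(z+\tau a)=e_{\tau a}(z)^mf(z)$, the coefficient of $e^{2\pi i\nu^tz}$ on the left is $c_\nu e^{2\pi i\nu^t\tau a}$, and on the right it is $c_{\nu+ma}e^{-\pi i m\,a^t\tau a}$. So the condition is
$$c_{\nu+ma}=c_\nu\exp\big(2\pi i\,\nu^t\tau a+\pi i m\,a^t\tau a\big).\tag{2}$$

Let $m=1$. Then $c_0$ determines everything, so $h^0(M)\le1$. The choice $c_0=1$ gives $c_\nu=\exp(\pi i\,\nu^t\tau\nu)$, which satisfies (2). The series converges locally uniformly because $|c_\nu|=\exp(-\pi\nu^tY\nu)$ with $Y>0$. So $h^0(M)=1$. Taking $a=-2\nu$ in (2), the exponent is $-4\pi i\,\nu^t\tau\nu+4\pi i\,\nu^t\tau\nu=0$, so $c_{-\nu}=c_\nu$.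

Let $m=2$. Taking $a=-\nu$ in (2), the exponent is $-2\pi i\,\nu^t\tau\nu+2\pi i\,\nu^t\tau\nu=0$, so $c_{-\nu}=c_\nu$ again. $\square$

**Example (evenness stops at $M^3$).** Let $n=1$, $m=3$. Now (2) relates $c_\nu$ only to indices in the same class mod $3$, and the classes of $1$ and $-1$ are different. Put $c_{1}=1$, $c_{-1}=-1$, $c_0=0$ and extend by (2). Then $c_{1+3a}=e^{2\pi ia\tau+3\pi ia^2\tau}=-c_{-1-3a}$, so this is a nonzero odd section of $M^3$.

**The involution and its signs.** Let $\iota=-1_B$. From (1), $e_{-\lambda}(-z)=e_\lambda(z)$. Hence $(z,v)\mapsto(-z,v)$ is compatible with the $\Lambda$-action and lifts $\iota$ to an involution of $M$. On sections of $M^m$ it acts by $f(z)\mapsto f(-z)$. The other lift to an involution that we can use is minus this one. So let $\eta\in\{1,-1\}$ and use $\eta$ times the lift above. Write $dz=dz_1\wedge\dots\wedge dz_n$. Since $\iota^*dz=(-1)^ndz$, the induced action on $H^0(B,\omega_B\otimes M^m)=\{f\,dz: f\in H^0(B,M^m)\}$ is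
$$f(z)\,dz\longmapsto \eta^m(-1)^n f(-z)\,dz.\tag{3}$$
By Lemma 1 this is multiplication by the scalar $\eta^m(-1)^n$ when $m=1,2$. We would like the scalar to be $+1$ for $m=1$ and $-1$ for $m=2$. The second demand says that $n$ is odd, and then the first says $\eta=-1$. With this choice the invariant sections form a space of dimension $1$ for $m=1$ and of dimension $0$ for $m=2$.

This is what the construction is for. Suppose that some smooth model $X$ of $B/\iota$ carries an *ample* line bundle $L$ such that $H^0(X,K_X+mL)$ is this space of invariants for $m=1,2$. Then $h^0(K_X+L)=1$ and $h^0(K_X+2L)=0$: adding an ample bundle has destroyed the only section.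

## 2. Tsuji's inequality and the three theorems

A **polarized manifold** $(X,L)$ is a smooth complex projective variety $X$ with an ample line bundle $L$. We write $K_X$ (or $\omega_X$) for the canonical bundle, and use additive and multiplicative notation for line bundles interchangeably. The Kodaira dimension $\kappa(X)$ is the growth order of the plurigenera $h^0(jK_X)$: it is $-\infty$ if they all vanish for $j\ge1$, and $0$ if they are bounded and not all zero. For example, a product of $k$ curves of genus $2$ and some elliptic curves has $\kappa=k$.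

The following problem of H. Tsuji is discussed in "A note on the dimension of global sections of adjoint bundles for polarized 4 -folds" (doi:10.3792/pjaa.94.53). Let $(X,L)$ be a polarized manifold of dimension $n$. Is it true that
$$h^0(K_X+mL)\ge h^0(K_X+(m-1)L)\tag{4}$$
for every integer $m\ge2$? It is known that (4) holds if $n\le3$, and if $n=4$ and $\kappa(X)\ge0$. In general the answer is no.

**Theorem A.** There is a polarized manifold $(X,L)$ with $\dim X=85$, $\kappa(X)=0$, and
$$h^0(K_X+L)=1,\qquad h^0(K_X+2L)=0.$$

**Theorem B.** Let $n\ge86$, $\kappa\in\{-\infty,0,1,\dots,n-85\}$ and $N\ge1$. There is a polarized manifold $(X,L)$ with $\dim X=n$, $\kappa(X)=\kappa$, $h^0(K_X+L)\ge N$ and $h^0(K_X+2L)=0$.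

**Theorem C.** Let $(X,L)$ be a polarized manifold and $k\ge1$. Suppose that for some finite étale $\varphi:X'\to X$ with $X'$ connected and some numerically trivial $P\in\mathrm{Pic}(X')$ we have $h^0(X',\varphi^*L^k\otimes P)>0$. Then $h^0(K_X+(m+k)L)\ge h^0(K_X+mL)$ for all $m\ge1$. In particular (take $k=1$), (4) can fail only if $L$ stays non-effective after every connected finite étale cover and every numerically trivial twist.

Theorems A and B together show that (4) fails in every dimension $n\ge85$, already for $m=2$. Nothing here claims that $85$ is optimal.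

## 3. Curves, surfaces, and multiplication by a section

**Riemann–Roch in low dimension.** Kodaira vanishing gives $h^0(K_X+mL)=\chi(K_X+mL)$ for $m\ge1$, and this is a polynomial in $m$.

For a curve of genus $g$ it equals $g-1+m\deg L$, which increases with $m$.

For a surface it equals $\chi(\mathcal O_X)+\frac12 mL\cdot(K_X+mL)$. The difference between the values at $m$ and $m-1$ is
$$\tfrac12\,L\cdot\big(K_X+(2m-1)L\big).$$
By the cone theorem, each $K_X$-negative extremal ray of a surface is spanned by a curve $C$ with $-K_X\cdot C\le3$. Since $L\cdot C\ge1$, the divisor $K_X+3L$ is nef. As $2m-1\ge3$ for $m\ge2$, the difference is nonnegative.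

In any dimension the polynomial has leading coefficient $L^n/n!>0$, so (4) holds for large $m$. The question is about small $m$. In high dimension the lower coefficients involve Todd classes, and the surface argument gives no control of their signs.

**Multiplication by a section.** If $L$ has a nonzero section $s$, then multiplication by $s$ embeds $H^0(K_X+(m-1)L)$ in $H^0(K_X+mL)$, and (4) follows. This argument has nothing to multiply by when $h^0(L)=0$. It can be pushed somewhat further, because the dimensions in question are Euler characteristics. That is Theorem C.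

**Proof of Theorem C.** Let $d=\deg\varphi$ and $m\ge1$.

**Step 1: compare dimensions on $X'$ and on $X$, for every twist.** Let $Q\in\mathrm{Pic}(X')$ be numerically trivial. Then $\varphi^*L^m\otimes Q$ is ample, and Kodaira vanishing gives
$$h^0(X',K_{X'}+\varphi^*L^m\otimes Q)=\chi(X',K_{X'}+\varphi^*L^m\otimes Q).$$
By Hirzebruch–Riemann–Roch this depends only on rational Chern classes. The class $c_1(Q)$ is zero in rational cohomology, so the value does not depend on $Q$. Since $\varphi$ is étale, $K_{X'}=\varphi^*K_X$ and $T_{X'}=\varphi^*T_X$. So for $Q$ trivial the integrand on $X'$ is pulled back from $X$, and its integral is $d$ times the integral on $X$. Kodaira vanishing on $X$ then gives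
$$h^0(X',K_{X'}+\varphi^*L^m\otimes Q)=d\,h^0(X,K_X+mL)\qquad(m\ge1).\tag{5}$$

**Step 2: multiply upstairs.** $X'$ is smooth and connected, hence integral. So multiplication by a nonzero section of $\varphi^*L^k\otimes P$ is an injection
$$H^0(X',K_{X'}+\varphi^*L^m)\hookrightarrow H^0(X',K_{X'}+\varphi^*L^{m+k}\otimes P).$$
By (5), with $Q$ trivial on the left and $Q=P$ on the right, $d\,h^0(K_X+mL)\le d\,h^0(K_X+(m+k)L)$. Divide by $d$. The case $k=1$ is (4) for all $m\ge2$. $\blacksquare$

So a counterexample needs an ample $L$ that is robustly non-effective, and vanishing sections should come for a structural reason. The parity in (3) is such a reason.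

## 4. The Kummer manifold and the descent of $M$

We keep the notation of Section 1, with $n\ge2$ and $\eta=-1$. We first check that $B$ is projective, and record $c_1(M)$ as an explicit form.

**Step 1: a metric on $M$.** Put $H(v,w)=v^tY^{-1}\bar w$, $|v|^2=H(v,v)$, and $\omega=-\mathrm{Im}\,H$. As $dz_j\wedge d\bar z_k(v,w)=v_j\bar w_k-w_j\bar v_k$ and $H(v,w)-H(w,v)=2i\,\mathrm{Im}\,H(v,w)$, we have
$$\omega=\tfrac i2\sum_{j,k}(Y^{-1})_{jk}\,dz_j\wedge d\bar z_k,\qquad \omega(v,iv)=|v|^2.$$
With $y=\mathrm{Im}\,z$ let $h(z)=\exp(-2\pi\,y^tY^{-1}y)$. Adding $\lambda=\tau a+b$ to $z$ replaces $y$ by $y+Ya$, so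
$$h(z+\lambda)=h(z)\exp(-4\pi a^ty-2\pi a^tYa),\qquad |e_\lambda(z)|^2=\exp(2\pi a^tYa+4\pi a^ty).$$
The product is $h(z+\lambda)|e_\lambda(z)|^2=h(z)$, so $|v|^2h(z)$ descends to a Hermitian metric on $M$. Since $y^tY^{-1}y=-\frac14(z-\bar z)^tY^{-1}(z-\bar z)$, whose mixed part is $\frac12z^tY^{-1}\bar z$, its Chern form is
$$-\tfrac i{2\pi}\partial\bar\partial\log h=i\,\partial\bar\partial(y^tY^{-1}y)=\tfrac i2\sum(Y^{-1})_{jk}dz_j\wedge d\bar z_k=\omega.$$
So $\omega>0$ represents $c_1(M)$. By Kodaira's embedding theorem $M$ is ample, $B$ is an abelian variety, and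
$$M\cdot C=\int_C\omega\quad\text{for every curve }C\subset B.\tag{6}$$

**Step 2: the action on the fibres at the fixed points.** This step computes the obstruction to descending $M$. The fixed points of $\iota$ are the $2^{2n}$ points $p\in B[2]$. Let $p$ be the class of $\frac12\lambda$ with $\lambda=\tau a+b$. The lift $(z,v)\mapsto(-z,v)$ sends $(-\frac\lambda2,v)$ to $(\frac\lambda2,v)$. In $M$, the point $(-\frac\lambda2,v)$ is the same as $(\frac\lambda2,e_\lambda(-\frac\lambda2)v)$. So the lift acts on $M_p$ by
$$e(p)=e_\lambda(-\lambda/2)^{-1}=\exp\big(\pi i\,a^t\tau a-\pi i\,a^t(\tau a+b)\big)=(-1)^{a^tb}.\tag{7}$$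
For $n=1$ the sign is $-1$ at $\frac12(\tau+1)$ and $+1$ at the other three points. A line bundle can descend to a quotient only if stabilizers act trivially on fibres, so $M$ does not descend to $B/\iota$ with either lift, since both signs occur. We therefore modify $M$ at the fixed points.

**Step 3: the quotient.** Let $\sigma:\tilde B\to B$ be the blow-up at all $p\in B[2]$, with exceptional divisors $E_p$, and $E=\sum E_p$. The involution lifts to $\tilde\iota$ on $\tilde B$. In linear coordinates centred at $p$, still called $z_j$, $\iota$ is $-1$. In the chart $z_1=u$, $z_j=uv_j$ $(j\ge2)$ we get $\tilde\iota(u,v)=(-u,v)$ and $E=\{u=0\}$; the other charts are the same up to renumbering. So the fixed locus of $\tilde\iota$ is exactly the divisor $E$. The quotient $X=\tilde B/\tilde\iota$ is smooth, with local coordinates $(w,v)$, $w=u^2$, near the image of $E$. It is projective, as a finite quotient of a projective variety. Let $q:\tilde B\to X$ be the quotient map.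

**Step 4: correcting the signs.** The ideal sheaf $\mathcal O(-kE_p)$ has the natural action by pullback of functions, and its generator $u^k$ goes to $(-1)^ku^k$. So twisting by $-kE_p$ changes the fibre sign by $(-1)^k$. Put
$$k_p=\begin{cases}1&\text{if }e(p)=+1,\\2&\text{if }e(p)=-1,\end{cases}\qquad \mathcal N=\sigma^*M\otimes\mathcal O_{\tilde B}\Big(-\sum_pk_pE_p\Big).\tag{8}$$
Linearize $\mathcal N$ by *minus* the lift $(z,v)\mapsto(-z,v)$ on $M$, tensored with the natural action on the ideal sheaf. On every fibre over $E_p$ the involution acts by $-e(p)(-1)^{k_p}=+1$.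

**Step 5: descent.** Each $x\in X$ has a neighbourhood $U$ such that $\mathcal N$ has an invariant generator on $q^{-1}(U)$. If $q^{-1}(x)=\{y,\tilde\iota y\}$ with $y\ne\tilde\iota y$, take a generator near $y$ and its transform near $\tilde\iota y$. If $q^{-1}(x)=\{y\}$ with $y\in E$, take a generator $s$ on an invariant neighbourhood of $y$. Then $s+\tilde\iota\cdot s$ is invariant and has value $2s(y)\ne0$ at $y$, because the action on that fibre is trivial. So it generates $\mathcal N$ near $y$. With an invariant generator $s$ on $q^{-1}(U)$, the invariant sections of $\mathcal N$ over $q^{-1}(U)$ are the $gs$ with $g$ an invariant function, that is, a function on $U$. Hence $L:=(q_*\mathcal N)^{\tilde\iota}$ is a line bundle on $X$, algebraic by GAGA, and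
$$q^*L\cong\mathcal N\quad\text{equivariantly}.\tag{9}$$

**What can go wrong.** Everything so far works for every $\tau$. The question is whether $L$ is ample, that is, whether $\mathcal N$ is. We cannot avoid subtracting at every $p$: ampleness on $E_p$, where $\sigma^*M$ is trivial and $-E_p$ restricts to the hyperplane bundle, forces $k_p\ge1$. Parity then makes (8) the smallest choice. For many $\tau$ it fails.

Take $\tau$ diagonal, so $B$ is a product of elliptic curves. Let $C$ be the first factor through the origin. The restriction of $M$ to $C$ is given by the factors (1) for $n=1$, so it has $h^0=1$ and hence $M\cdot C=1$. But $C$ passes through four points of $B[2]$ with $k_p=1,1,1,2$, so $\mathcal N\cdot\tilde C=1-5=-4$ on the strict transform.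

In low dimension no $\tau$ works. By Riemann–Roch on $B$ and Lemma 1, $M^n=n!$. Since $E_p^n=(-1)^{n-1}$, we get $\mathcal N^n=n!-\sum_pk_p^n$. For $n=3$ there are $28$ pairs $(a,b)$ mod $2$ with $a^tb$ odd and $36$ with $a^tb$ even, so $\mathcal N^3=6-(36+28\cdot8)<0$.

What is needed is that a curve in $B$ has large degree compared with its multiplicities at *all* points of $B[2]$ together. The next section turns this into a condition on the lattice, and the one after that meets the condition in dimension $85$.

## 5. Long lattice vectors make $L$ ample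

Two classical facts enter. **Wirtinger's theorem** (for curves): the area of a complex curve for the metric $|\cdot|$ is the integral of $\omega$; this reflects $\omega(v,iv)=|v|^2$. **Lelong's theorem**: a closed analytic curve in a Euclidean ball of radius $r$, with multiplicity $\mu$ at the centre, has area at least $\mu\pi r^2$. For a complex line through the centre $\mu=1$, and the area is exactly $\pi r^2$.

**Lemma 2.** Suppose every nonzero $\lambda\in\Lambda$ has $|\lambda|\ge R$, where $|\cdot|$ is the norm of $H$, and $\pi R^2>32$. Then $\mathcal N$ is ample on $\tilde B$, and $L$ is ample on $X$.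

**Proof.** Put $r=R/4$ and $c=\pi r^2=\pi R^2/16>2$.

**Step 1: disjoint balls.** Distinct points of $\frac12\Lambda$ have distance at least $R/2=2r$, so the open balls of radius $r$ about them in $\mathbb C^n$ are pairwise disjoint. Translation by $\Lambda$ permutes these balls without fixing any. Hence the balls of radius $r$ about the points of $B[2]$ are embedded and pairwise disjoint in $B$. In coordinates unitary for $H$ each is a Euclidean ball.

**Step 2: degree against multiplicity.** Let $C\subset B$ be an irreducible curve. By (6) and Wirtinger, its area is $M\cdot C$. Adding up Lelong's bound over the disjoint balls gives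
$$M\cdot C\ \ge\ c\sum_{p\in B[2]}\mathrm{mult}_p(C).\tag{10}$$

**Step 3: a nef family.** Let $0\le c_p\le c$ be rational for all $p$. We claim that $\sigma^*M-\sum c_pE_p$ is nef. A curve contained in some $E_p$ has $\sigma^*M$-degree $0$ and positive degree for $-E_p$, so the degree is nonnegative. Any other irreducible curve is the strict transform $\tilde C$ of a curve $C\subset B$. Here $E_p\cdot\tilde C=\mathrm{mult}_p(C)$: on a branch of $C$ at $p$, a coordinate of minimal order is a local equation of $E_p$ along the lifted branch, and this minimal order is the multiplicity of the branch; sum over branches. So the degree is $M\cdot C-\sum c_p\,\mathrm{mult}_p(C)\ge0$ by (10).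

**Step 4: from nef to ample.** For small rational $\varepsilon>0$, $\sigma^*M-\varepsilon E$ is ample. For rational $t\in(0,1)$,
$$\sigma^*M-\sum k_pE_p=t\,(\sigma^*M-\varepsilon E)+(1-t)\Big(\sigma^*M-\sum c_pE_p\Big),\qquad c_p=\frac{k_p-t\varepsilon}{1-t}.$$
As $t\to0$, $c_p\to k_p\in\{1,2\}$ and $2<c$, so $c_p\in(0,c]$ for small $t$. The right side is ample plus nef, hence ample. So $\mathcal N$ is ample. Since $q$ is finite and surjective and $q^*L\cong\mathcal N$, $L$ is ample. $\square$

## 6. Symplectic lattices without short vectors, and dimension $85$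

It remains to find $\tau$, with $n$ odd, to which Lemma 2 applies. We look for the lattice first and for $\tau$ afterwards. On $\mathbb C^n=\mathbb R^{2n}$ with coordinates $\zeta_j=x_j+iy_j$, let $|\cdot|$ be the Euclidean norm, $H(v,w)=\sum v_j\bar w_j$ and $\omega_0=\sum dx_j\wedge dy_j$. Since $\mathrm{Im}\big((x+iy)(x'-iy')\big)=yx'-xy'$, we have $\omega_0=-\mathrm{Im}\,H$ and $\omega_0(v,iv)=|v|^2$. A **unimodular** integral alternating form on a lattice is one whose Gram matrix has determinant $1$; the standard example is $\omega_0$ on $\mathbb Z^{2n}$, whose shortest nonzero vectors have length $1$. A **Lagrangian** subspace of a $2n$-dimensional symplectic space is an $n$-dimensional subspace on which the form vanishes; in dimension $2$ every line is one.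

**Lemma 3.** If $R>0$ and $\pi^nR^{2n}<2\,n!$, there is a lattice $\Lambda\subset\mathbb C^n$ on which $\omega_0$ is integral and unimodular, with $|\lambda|\ge R$ for all $0\ne\lambda\in\Lambda$.

**Proof.** The plan is to average over a finite family of unimodular lattices.

**Step 1: the family.** Let $\ell>R^2$ be prime. For a Lagrangian subspace $W\subset\mathbb F_\ell^{2n}$ (for $\omega_0$ mod $\ell$) put
$$\Lambda_W=\ell^{-1/2}\{v\in\mathbb Z^{2n}: v\bmod\ell\in W\}.$$
If $v,v'$ reduce into $W$, then $\omega_0(v,v')\in\ell\mathbb Z$. After the scaling, which multiplies $\omega_0$ by $\ell^{-1}$, the form is integral on $\Lambda_W$. The group $\{v: v\bmod\ell\in W\}$ has index $\ell^{2n-n}=\ell^n$ in $\mathbb Z^{2n}$, and the scaling multiplies covolume by $\ell^{-n}$, so $\Lambda_W$ has covolume $1$. The Gram determinant of $\omega_0$ in a basis of $\Lambda_W$ is the square of the covolume times the Gram determinant on $\mathbb Z^{2n}$, hence $1$. So $\omega_0$ is unimodular on $\Lambda_W$.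

**Step 2: how often a vector is hit.** Any nonzero vector of $\mathbb F_\ell^{2n}$ is the first vector of a symplectic basis: pair it to $1$ with a second vector, split off the plane they span, and continue in the orthogonal complement. So $Sp_{2n}(\mathbb F_\ell)$ is transitive on nonzero vectors. As it permutes the Lagrangians, the number of Lagrangians through a nonzero vector does not depend on the vector. Each $W$ contains $\ell^n-1$ of the $\ell^{2n}-1$ nonzero vectors. Counting pairs (nonzero vector in $W$, $W$), each nonzero vector lies in a proportion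
$$\frac{\ell^n-1}{\ell^{2n}-1}=\frac1{\ell^n+1}$$
of all $W$.

**Step 3: the average number of short vectors.** A nonzero $\lambda\in\Lambda_W$ with $|\lambda|<R$ is $\ell^{-1/2}v$ with $v$ integral, $0<|v|<\sqrt\ell R$ and $v\bmod\ell\in W$. A nonzero $v\in\ell\mathbb Z^{2n}$ has $|v|\ge\ell>\sqrt\ell R$, because $\ell>R^2$. So all the $v$ in question are nonzero mod $\ell$, and Step 2 applies to each. The average over $W$ of the number of such $\lambda$ is
$$\frac{\#\{v\in\mathbb Z^{2n}:0<|v|<\sqrt\ell R\}}{\ell^n+1}.\tag{11}$$

**Step 4: the limit.** Let $V=\pi^n/n!$ be the volume of the unit ball in $\mathbb R^{2n}$. Attach to each integral point the closed unit cube centred at it; its points are within $\frac{\sqrt{2n}}2$ of the centre. The cubes belonging to $|v|<\rho$ overlap only in boundaries, lie in the closed ball of radius $\rho+\frac{\sqrt{2n}}2$, and cover the open ball of radius $\rho-\frac{\sqrt{2n}}2$. So for $\rho>\frac{\sqrt{2n}}2$,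
$$V\Big(\rho-\tfrac{\sqrt{2n}}2\Big)^{2n}\le\#\{v\in\mathbb Z^{2n}:|v|<\rho\}\le V\Big(\rho+\tfrac{\sqrt{2n}}2\Big)^{2n}.$$
With $\rho=\sqrt\ell R$ and $\ell\to\infty$, the quantity (11) tends to $VR^{2n}=\pi^nR^{2n}/n!<2$.

**Step 5: parity gains a factor $2$.** For large $\ell$ some $W$ has fewer than $2$ nonzero vectors of length less than $R$. They come in pairs $\pm\lambda$, so their number is even, hence $0$. Take $\Lambda=\Lambda_W$. $\square$

**Dimension $85$.** To combine Lemmas 2 and 3 we need $R$ with $\pi R^2>32$ and $(\pi R^2)^n<2\,n!$. Such an $R$ exists as soon as $2\,n!>32^n$. We check this for $n=85$. Stirling's inequality gives $85!>\sqrt{170\pi}\,(85/e)^{85}$, and $85/e>31.26$. With $x=0.74/32=0.023125$ and the inequality $1-x\ge e^{-x/(1-x)}$, which is $\log(1+\frac x{1-x})\le\frac x{1-x}$,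
$$(31.26/32)^{85}=(1-x)^{85}\ge e^{-85x/(1-x)}\ge e^{-2.02}>0.13.$$
Since $2\sqrt{170\pi}>46$ and $46\cdot0.13>1$, we get $2\cdot85!>32^{85}$.

**Remark.** We need $n$ odd, and at $n=83$ this estimate is not available. Indeed $83!<\sqrt{166\pi}(83/e)^{83}e^{1/996}$, $83/e<30.54$, and $30.54/32=1-x$ with $x=0.045625$. As $1-x\le e^{-x-x^2/2}$ and $83(x+x^2/2)>3.87$, we get $2\cdot83!/32^{83}<45.7\cdot0.021\cdot1.0011<1$. This concerns only the present argument.

**From the lattice to $\tau$.** From now on $n=85$. Fix $R$ with $\pi R^2>32$ and $(\pi R^2)^n<2\,n!$, and let $\Lambda$ be as in Lemma 3. We now put $\Lambda$ in the form used in Section 1, so that $\omega_0$ and the Euclidean norm become $\omega$ and $|\cdot|$ of Section 4.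

Since $\omega_0$ is unimodular on $\Lambda$, there is a basis $\alpha_1,\dots,\alpha_n,\beta_1,\dots,\beta_n$ of $\Lambda$ with
$$\omega_0(\alpha_i,\alpha_j)=\omega_0(\beta_i,\beta_j)=0,\qquad\omega_0(\beta_i,\alpha_j)=\delta_{ij}.$$
Let $V_\beta$ be the real span of the $\beta_j$. If $w$ and $iw$ both lie in $V_\beta$, then $0=\omega_0(w,iw)=|w|^2$. So $V_\beta\cap iV_\beta=0$. A relation $\sum(s_j+it_j)\beta_j=0$ with $s_j,t_j$ real puts $\sum s_j\beta_j=-i\sum t_j\beta_j$ in this intersection, so all coefficients vanish: the $\beta_j$ form a $\mathbb C$-basis. Let $z$ be the linear coordinates in which $\beta_j=e_j$, and write $\alpha_j=\tau e_j$, $\tau=T+iY$ with $T,Y$ real. Then $\Lambda=\tau\mathbb Z^n+\mathbb Z^n$.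

The matrix $S=(H(\beta_i,\beta_j))$ is real because $\mathrm{Im}\,H=-\omega_0$ vanishes on pairs of $\beta$'s. It is therefore symmetric, it is positive definite, and $H(v,w)=v^tS\bar w$ in the $z$-coordinates. From
$$-\delta_{ij}=\mathrm{Im}\,H(\beta_i,\alpha_j)=\mathrm{Im}(S\bar\tau)_{ij}=-(SY)_{ij}$$
we get $S=Y^{-1}$, so $Y$ is symmetric and positive definite. Next, $\mathrm{Im}\,H(\alpha_i,\alpha_j)=0$, and the matrix of the $H(\alpha_i,\alpha_j)$ is
$$\tau^tY^{-1}\bar\tau=(T^tY^{-1}+i)(T-iY)=T^tY^{-1}T+Y+i(T-T^t).$$
So $T=T^t$. Hence $\tau$ is symmetric with $\mathrm{Im}\,\tau=Y>0$, and $H(v,w)=v^tY^{-1}\bar w$ is exactly the form of Section 4. Consequently $\omega_0=\omega$, the norms agree, and Lemma 2 applies: for this $\tau$, $(X,L)$ is a polarized manifold of dimension $85$.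

## 7. Sections of $K_X+L$ and $K_X+2L$, and the proof of Theorem A

**Step 1: sections on $X$ are invariant sections on $\tilde B$.** For a line bundle $F$ on $X$ we claim
$$\big(q_*(\omega_{\tilde B}\otimes q^*F)\big)^{\tilde\iota}=\omega_X\otimes F.$$
This is clear where $q$ is étale. Near $E$, trivialize $F$. Write $dv=dv_2\wedge\dots\wedge dv_n$. A form $g\,du\wedge dv$ is invariant under $u\mapsto-u$ if and only if $g$ is odd in $u$, i.e. $g=u\,h(w,v)$ with $h$ holomorphic and $w=u^2$. Since $u\,du\wedge dv=\frac12dw\wedge dv$, these are exactly the forms on $X$. Taking $F=L^m$ and using (9),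
$$H^0(X,K_X+mL)=H^0(\tilde B,\omega_{\tilde B}\otimes\mathcal N^m)^{\tilde\iota}.\tag{12}$$

**Step 2: sections on $\tilde B$ are sections on $B$.** Since $\omega_{\tilde B}=\sigma^*\omega_B((n-1)E)$,
$$\omega_{\tilde B}\otimes\mathcal N^m=\sigma^*(\omega_B\otimes M^m)\Big(\sum_p(n-1-mk_p)E_p\Big).$$
Restrict sections to $\tilde B\setminus E=B\setminus B[2]$ and extend them over the finite set $B[2]$ by Hartogs. This identifies the space of sections, equivariantly, with a subspace of $H^0(B,\omega_B\otimes M^m)=\{f\,dz:f\in H^0(B,M^m)\}$. If $mk_p\le n-1$ for all $p$, the divisor $\sum(n-1-mk_p)E_p$ is effective. Then every $\sigma^*(f\,dz)$ gives a section, and the subspace is the whole space. This holds for $m=1,2$, since $mk_p\le4\le84$.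

**Step 3: the signs.** Away from $E$, $\mathcal N$ is $M$ with the lift $\eta=-1$, so by (3) and because $n=85$ is odd, the action is
$$f(z)\,dz\mapsto(-1)^m(-1)^nf(-z)\,dz=(-1)^{m+1}f(-z)\,dz.$$
For $m=1$ the invariants are the $f\,dz$ with $f\in H^0(M)$ even. By Lemma 1 this is all of $H^0(M)$, which has dimension $1$, so $h^0(K_X+L)=1$. For $m=2$ the invariants are the $f\,dz$ with $f\in H^0(M^2)$ odd. By Lemma 1 every such $f$ is also even, so $f=0$ and $h^0(K_X+2L)=0$.

**Step 4: Kodaira dimension.** Since $q$ is ramified exactly along $E$, with index $2$, $q^*K_X=K_{\tilde B}-E\sim(n-1)E-E=(n-2)E$. Pulling back sections gives $h^0(X,jK_X)\le h^0(\tilde B,j(n-2)E)=1$ for $j\ge1$; the last equality holds because $E$ is exceptional, so such sections are constants on $B\setminus B[2]$ by Hartogs. On the other hand, $(dz)^{\otimes2}$ is $\tilde\iota$-invariant. Near $E$ we have $dz=u^{n-1}du\wedge dv$ and $dw=2u\,du$, so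
$$(dz)^{\otimes2}=u^{2n-2}(du\wedge dv)^{\otimes2}=\tfrac14w^{n-2}(dw\wedge dv)^{\otimes2}.$$
So $(dz)^{\otimes2}$ descends to a nonzero section of $2K_X$. Hence $\kappa(X)=0$, and Theorem A is proved: $h^0(K_X+2L)=0<1=h^0(K_X+L)$, so (4) fails for $m=2$. $\blacksquare$

This is consistent with Theorem C. By (9), $H^0(X,L)$ is the invariant part of $H^0(\tilde B,\mathcal N)$. This consists of functions $f\in H^0(M)$ with $-f(-z)=f(z)$, so it is $0$ by Lemma 1.

## 8. Products and the proof of Theorem B

To reach the other dimensions and Kodaira dimensions, multiply by a manifold whose adjoint bundle has many sections; the factor $0$ from Theorem A persists. Let $(X_0,L_0)$ be as in Theorem A and $s=n-85\ge1$.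

**Step 1: the second factor.** Choose a smooth projective $Z$ of dimension $s$ with $\kappa(Z)=\kappa$: a product of $\kappa$ curves of genus $2$ and $s-\kappa$ elliptic curves if $\kappa\ge0$, or $(\mathbb P^1)^s$ if $\kappa=-\infty$. Choose $A$ ample on $Z$ with $h^0(K_Z+A)\ge N$; a large multiple of any ample bundle will do. Put $X=X_0\times Z$ and $L=L_0\boxtimes A$, which is ample.

**Step 2: sections.** By Künneth,
$$h^0(K_X+mL)=h^0(K_{X_0}+mL_0)\,h^0(K_Z+mA).$$
For $m=1$ this is $1\cdot h^0(K_Z+A)\ge N$. For $m=2$ it is $0$.

**Step 3: Kodaira dimension.** In the same way $h^0(jK_X)=h^0(jK_{X_0})\,h^0(jK_Z)$. The first factor is at most $1$ for $j\ge1$, and it equals $1$ for even $j$, because a power of the section of $2K_{X_0}$ is nonzero. So the plurigenera of $X$ are at most those of $Z$ and agree with them for even $j$. Even $j$ suffice to determine the Kodaira dimension, so $\kappa(X)=\kappa(Z)=\kappa$. $\blacksquare$
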